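# Groups of bounded exponent are not action universal

## 1. Equivariant maps into a group of exponent $n$

We begin with a situation where the answer takes two lines. Let $\Lambda$ be a group acting freely on a nonempty set $K$ (that is, $\lambda y=y$ for some $y$ forces $\lambda=1$), and let $z\in\Lambda$ have infinite order. Let $G$ be a group with $g^n=1$ for all $g\in G$, acting on a set $X$. The action of $G$ may have stabilizers.

**Proposition 1.** There are no injective map $f:K\to X$ and homomorphism $\rho:\Lambda\to G$ with $f(\lambda y)=\rho(\lambda)f(y)$ for all $\lambda\in\Lambda$, $y\in K$.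

**Proof.** For any $y\in K$ we have $f(z^ny)=\rho(z)^nf(y)=f(y)$. Injectivity gives $z^ny=y$, freeness gives $z^n=1$, and $z$ has infinite order: a contradiction. $\square$

The proof uses much less than equivariance. It looks at the points $y,zy,\dots,z^ny$ of one orbit, and it needs one element of $G$ that pushes the image of each point to the image of the next.

**Lemma 2.** Let $\Lambda$ act freely on $K$, let $G$ have exponent dividing $n$ and act on $X$, and let $f:K\to X$ be injective. Let $\gamma\in\Lambda$. If there are one point $y\in K$ and one element $g\in G$ with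
$$g\,f(\gamma^iy)=f(\gamma^{i+1}y)\qquad(0\le i<n),$$
then $\gamma^n=1$.

**Proof.** Composing the $n$ equations gives $f(\gamma^ny)=g^nf(y)=f(y)$. So $\gamma^ny=y$ by injectivity, and $\gamma^n=1$ by freeness. $\square$

What changes in general? The maps of interest in descriptive set theory are not equivariant. They only send orbits into orbits: for each $\lambda$ and $y$ there is some $g\in G$ with $f(\lambda y)=gf(y)$, and $g$ may depend on $y$ as wildly as a Borel function can. The subject of this lecture is how to find, for a well-chosen $\Lambda$ and for every such $f$, a single $g$ that works along a finite configuration.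

## 2. Action universality and a conjecture on Burnside groups

A standard Borel space is a set with a $\sigma$-algebra coming from a Polish topology. For a countable group $G$, a standard Borel $G$-space is a standard Borel space $X$ on which $G$ acts by Borel maps; $E_G^X$ denotes its orbit equivalence relation.

**Definition.** A Borel equivalence relation $E$ is *countable* if every $E$-class is countable. For Borel equivalence relations $F$ on $Y$ and $E$ on $X$, a *Borel homomorphism* from $F$ to $E$ is a Borel map $f:Y\to X$ with $y\,F\,y'\Rightarrow f(y)\,E\,f(y')$. It is a *Borel reduction* if moreover $f(y)\,E\,f(y')\Rightarrow y\,F\,y'$. We write $F\le_BE$ if a Borel reduction exists. A countable Borel equivalence relation $E$ is *universal* if $F\le_BE$ for every countable Borel equivalence relation $F$. A countable group $G$ is *action universal* if some standard Borel $G$-space $X$ has $E_G^X$ universal.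

When $G$ is countable, $E_G^X$ is a countable union of graphs of Borel maps, so it is a countable Borel equivalence relation. A reduction $f$ of a countable $F$ is always countable-to-one, because $f(y)=f(y')$ implies $y\,F\,y'$, so each fiber lies in one $F$-class.

Two results frame the question. Dougherty, Jackson and Kechris: if $G$ has a nonabelian free subgroup, then $G$ is action universal. Jackson, Kechris and Louveau: if $G$ is a countable amenable group, then $G$ is not action universal.

**Definition.** $B(2,n)$ is the free $2$-generator Burnside group of exponent $n$: the free group on two generators modulo the relations $w^n=1$ for all words $w$.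

For instance, $B(2,1)$ is trivial. In $B(2,2)$ every element is its own inverse, so $xy=(xy)^{-1}=y^{-1}x^{-1}=yx$; the group is abelian, and $B(2,2)\cong(\mathbb Z/2)^2$. In every $B(2,n)$ all elements have finite order, so there is no nonabelian free subgroup and the first theorem above says nothing. The following conjecture is stated in "Universal Borel Actions Of Countable Groups" (https://sites.math.rutgers.edu/~sthomas/universal.pdf).

**Conjecture.** If $n$ is a sufficiently large odd integer, then the free $2$-generator Burnside group $B(2,n)$ of exponent $n$ is action universal.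

The conjecture is false, and neither the parity nor the size of $n$ matters.

**Theorem A.** There is a countable Borel equivalence relation $F$, not depending on $n$, such that whenever $n\ge1$, $G$ is a countable group with $g^n=1$ for all $g\in G$, and $X$ is a standard Borel $G$-space, then $F\not\le_BE_G^X$. Hence no such $G$ is action universal. In particular $B(2,n)$ is not action universal for any $n$, and the conjecture is false.

A stronger statement, Theorem B, replaces "exponent $n$" by "satisfies a group law"; it comes in Section 7.

## 3. Finite groups by hand, and why infinite order is not enough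

We need three facts about translations in compact groups. They are used throughout.

**Lemma 3.** Let $K$ be a compact metrizable group with Haar probability measure $\mu$.

1. If $B\subseteq K$ is Borel, then $k\mapsto\mu(B\cap k^{-1}B)$ is continuous on $K$.
2. If $\Lambda\le K$ is a countable dense subgroup, then left translation of $\Lambda$ on $(K,\mu)$ is ergodic: every $\Lambda$-invariant Borel set has measure $0$ or $1$.
3. If $u:K\to D$ is a Borel map to a countable set (defined almost everywhere), then $\mu\{y:u(ky)\ne u(y)\}\to0$ as $k\to e$.

**Proof.** (1) For continuous $h:K\to\mathbb R$ the map $k\mapsto h(k\,\cdot)$ is continuous into $L^1(\mu)$ by uniform continuity of $h$. Translations are isometries of $L^1(\mu)$ and continuous functions are dense in it, so the same holds for $h=\mathbf 1_B$. Now $\mu(B\cap k^{-1}B)=\int\mathbf 1_B(y)\mathbf 1_B(ky)\,d\mu(y)$, and the difference of its values at $k$ and $l$ is at most $\|\mathbf 1_B(k\,\cdot)-\mathbf 1_B(l\,\cdot)\|_1$.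

(2) Let $B$ be $\Lambda$-invariant. The function in (1) equals $\mu(B)$ on the dense set $\Lambda$, hence on all of $K$. Integrating over $k$ and using that Haar measure on a compact group is also right invariant,
$$\mu(B)=\int\!\!\int\mathbf 1_B(y)\mathbf 1_B(ky)\,d\mu(k)\,d\mu(y)=\int\mathbf 1_B(y)\,\mu(By^{-1})\,d\mu(y)=\mu(B)^2 .$$

(3) Put $B_d=u^{-1}(d)$. Then $\mu\{y:u(ky)=u(y)\}=\sum_d\mu(B_d\cap k^{-1}B_d)$. Given $\varepsilon>0$, choose a finite $D_0\subseteq D$ with $\sum_{d\in D_0}\mu(B_d)>1-\varepsilon$. By (1), $\sum_{d\in D_0}\mu(B_d\cap k^{-1}B_d)\to\sum_{d\in D_0}\mu(B_d)$ as $k\to e$. So $\mu\{y:u(ky)\neq u(y)\}<\varepsilon$ for $k$ close to $e$. $\square$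

Let $\mathbb Z_2$ be the group of $2$-adic integers $y=\sum_ky_k2^k$, $y_k\in\{0,1\}$, with Haar measure $\mu$ (the digits are independent fair coins). The group $\mathbb Z$ acts on it by translation, freely, and ergodically by Lemma 3(2).

**Proposition 4.** A finite group is not action universal. In particular $B(2,1)$ and $B(2,2)$ are not.

**Proof.** Let $G$ be finite and suppose $f$ reduces the orbit relation of $\mathbb Z$ on $\mathbb Z_2$ to $E_G^X$. We may take $X$ to be a Borel subset of $\mathbb R$. The map $m(x)=\min Gx$ is Borel and $m(x)=m(x')$ exactly when $x\,E_G^X\,x'$. So $m\circ f$ is a Borel $\mathbb Z$-invariant function to $\mathbb R$, hence constant almost everywhere by ergodicity. Since $f$ is a reduction, one $\mathbb Z$-orbit is conull. But an orbit is countable and $\mu$ has no atoms. $\square$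

For infinite $G$ there is no minimum to take. Can one instead run Lemma 2 directly? Given an injective Borel $f$ sending $\Lambda$-orbits into $G$-orbits, choose a Borel function $u(\lambda,\cdot)$ with $f(\lambda y)=u(\lambda,y)f(y)$. The sensible first attempt is to find $y$ with $u(z,y)=u(z,zy)=\dots=u(z,z^{n-1}y)$. Without this, all we know is
$$f(z^ny)=u(z,z^{n-1}y)\cdots u(z,zy)\,u(z,y)\,f(y),$$
a product of $n$ unrelated elements, about which the exponent says nothing. The following example shows that this obstacle is real.

**Example 5 (carries).** Let $V=\bigoplus_{k\in\mathbb N}\mathbb Z/2$, a group of exponent $2$, act on $\mathbb Z_2$ by flipping digits. Integers are exactly the $2$-adic integers with eventually constant digits, so $Y=\mathbb Z_2\setminus\mathbb Z$ is conull and invariant under both $\mathbb Z$ and $V$. If $y\in Y$, then $y$ has a digit $0$; if the first one is at position $k$, adding $1$ flips the digits $0,\dots,k$ and no others. So $y+1=u(1,y)\cdot y$ with $u(1,y)\in V$. Conversely, flipping finitely many digits changes $y$ by an integer. Hence the identity $f:Y\to Y$ is an injective Borel reduction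 from a free action of $\mathbb Z$ to an action of a group of exponent $2$. Therefore freeness and an element of infinite order cannot suffice.

In this example the first attempt, with $z=1$, fails everywhere: exactly one of $y,y+1$ is even, and $u(1,\cdot)$ flips only the digit $0$ exactly on even points, so $u(1,y)\ne u(1,y+1)$. Suppose we use instead $\gamma=2^M$, which is close to $0$ in $\mathbb Z_2$. Now something good happens. If the first $0$ of $y$ is at a position below $M$, then $y$ and $y+\gamma$ agree in their first $M$ digits, so
$$u(1,y+\gamma)=u(1,y)\qquad\text{off a set of measure }2^{-M}.$$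
This is Lemma 3(3) in action. But Lemma 2 needs $u(\gamma,\cdot)$, not $u(1,\cdot)$. Lemma 3(3) makes $u(s,\cdot)$ nearly $\gamma$-invariant for a *fixed* $s$ as $\gamma\to e$; it says nothing about $u(\gamma,\cdot)$, since that function changes with $\gamma$. In the example, no $v\in V$ has $vy=y+\gamma$ and $v(y+\gamma)=y+2\gamma$, as this would give $y+2\gamma=v^2y=y$.

So the task is to pass from fixed generators $s$ to an element $\gamma$ that is chosen later and is a very long word in the generators, without losing anything. This is what property (T) does: for a group with property (T), a vector that is nearly fixed by finitely many generators is nearly fixed by all group elements at once, with one bound. We therefore have to turn "one element of $G$ moves the whole configuration at $y$ to the configuration at $\lambda y$" into a statement about a vector in a unitary representation of $\Lambda$.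

## 4. Property (T), positive definite functions, and making maps injective

**Definition.** A countable group $\Lambda$ has *property (T)* if there are a finite $S\subseteq\Lambda$ and $\varepsilon_0>0$ such that for each unitary representation $\pi$ of $\Lambda$ without nonzero invariant vectors and each vector $\zeta$, $\max_{s\in S}\|\pi(s)\zeta-\zeta\|\ge\varepsilon_0\|\zeta\|$.

A finite group $H$ has (T) with $S=H$: if there are no invariant vectors, then $\sum_{h}\pi(h)\zeta=0$, so $\sum_h\|\pi(h)\zeta-\zeta\|^2=2|H|\,\|\zeta\|^2$ and some term is at least $2\|\zeta\|^2$. The group $\mathbb Z$ does not have (T): the one-dimensional representations $k\mapsto e^{ikt}$ with small $t>0$ have no nonzero invariant vector, yet $|e^{ist}-1|$ is as small as we like for all $s$ in a given finite set.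

We use the following published facts.

* **(T1)** $P=SL_3(\mathbb Z)\ltimes\mathbb Z^3$ has property (T): $SL_3(\mathbb R)\ltimes\mathbb R^3$ has (T), and (T) passes to lattices. See Bekka–de la Harpe–Valette, *Kazhdan's Property (T)*, §1.4 and Theorem 1.7.1.
* **(T2)** If $\Lambda$ has (T), then for each $\delta>0$ there are a finite $S\subseteq\Lambda$ and $\varepsilon>0$ such that, for each unitary representation $\pi$ of $\Lambda$ and unit vector $\xi$ with $\|\pi(s)\xi-\xi\|\le\varepsilon$ for $s\in S$, there is a $\pi(\Lambda)$-invariant $\eta$ with $\|\xi-\eta\|\le\delta$; hence $\|\pi(\lambda)\xi-\xi\|\le2\delta$ for all $\lambda\in\Lambda$ (Prop. 1.1.9 of the same book).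
* **(LN)** (Lusin–Novikov) If $f:Y\to X$ is a countable-to-one Borel map of standard Borel spaces, there is a Borel $j:Y\to\mathbb N$ with $(f,j)$ injective.

Fact (T2) is quick from the definition. Let $\eta$ be the projection of $\xi$ to the invariant vectors and $\zeta=\xi-\eta$. The orthogonal complement of the invariant vectors is a subrepresentation without nonzero invariant vectors, and $\pi(s)\xi-\xi=\pi(s)\zeta-\zeta$. So with $\varepsilon=\varepsilon_0\delta$ we get $\varepsilon_0\|\zeta\|\le\varepsilon_0\delta$. Finally, $\|\pi(\lambda)\xi-\xi\|\le\|\pi(\lambda)(\xi-\eta)\|+\|\eta-\xi\|\le2\delta$. For (LN), an example: for $f(y)=y^2$ on $\mathbb R$, take $j(y)=0$ if $y\ge0$ and $j(y)=1$ otherwise.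

**Definition.** A function $\varphi:\Lambda\to\mathbb C$ is *positive definite* if $\sum_{i,j}a_i\overline{a_j}\,\varphi(\lambda_j^{-1}\lambda_i)\ge0$ for all finite families $\lambda_i\in\Lambda$, $a_i\in\mathbb C$.

By the GNS construction, if $\varphi$ is positive definite and $\varphi(1)=1$, there are a unitary representation $\pi$ and a unit vector $\xi$ with $\varphi(\lambda)=\langle\pi(\lambda)\xi,\xi\rangle$. If $\varphi$ is real-valued, then
$$\|\pi(\lambda)\xi-\xi\|^2=2(1-\varphi(\lambda)).\tag{1}$$
A model example: for a subgroup $H\le\Lambda$ the function $\mathbf 1_H$ is positive definite, since $\lambda_j^{-1}\lambda_i\in H$ means that $\lambda_i,\lambda_j$ lie in the same coset of $H$, and the sum becomes $\sum_{\text{cosets }C}\big|\sum_{\lambda_i\in C}a_i\big|^2$. The only thing used is that "same coset" is an equivalence relation. This is how equivalence relations will produce positive definite functions.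

## 5. A matrix group with a central element and uniform control

Lemma 2 for $f$ will concern a configuration $y,\gamma y,\dots,\gamma^{n-1}y$. To compare the configurations at $y$ and at $sy$ we want $\gamma$ to commute with $s$. So we want a group $\Lambda$ with an infinite-order central element $z$, powers of which tend to $e$ in a compact group containing $\Lambda$, and with the uniform control given by (T).

Let $\Lambda\le SL_5(\mathbb Z)$ be the group of matrices
$$\begin{pmatrix}1&a&c\\0&A&b\\0&0&1\end{pmatrix},\qquad A\in SL_3(\mathbb Z),\ a\in\mathbb Z^{1\times3},\ b\in\mathbb Z^{3\times1},\ c\in\mathbb Z .$$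
The product of the matrices with entries $(a,A,b,c)$ and $(a',A',b',c')$ has entries
$$\big(a'+aA',\ AA',\ b+Ab',\ c'+ab'+c\big).\tag{2}$$
Write $X(a),Y(b),D(A),Z(c)$ for the elements in which only the indicated entry is nontrivial. By (2), multiplying by $Z(c)$ on either side adds $c$ to the corner entry, so $Z(c)$ is central. The element $z:=Z(1)$ has infinite order, as $z^k=Z(k)$.

**Lemma 6.** Let $P_1=\{a=0,c=0\}$ and $P_2=\{b=0,c=0\}$. These are subgroups of $\Lambda$ isomorphic to $SL_3(\mathbb Z)\ltimes\mathbb Z^3$, and every element of $\Lambda$ is a product of at most $6$ elements of $P_1\cup P_2$.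

**Proof.** By (2), $P_1$ has the multiplication $(A,b)(A',b')=(AA',b+Ab')$, that of the semidirect product. In $P_2$ we may drop the last row and column. The inverse transpose of $\begin{pmatrix}1&a\\0&A\end{pmatrix}$ is $\begin{pmatrix}1&0\\-(aA^{-1})^T&(A^{-1})^T\end{pmatrix}$; it is an injective homomorphism from $P_2$ onto the group of matrices $\begin{pmatrix}1&0\\b&B\end{pmatrix}$ with $B\in SL_3(\mathbb Z)$, $b\in\mathbb Z^3$, in which $(B,b)(B',b')=(BB',b+Bb')$. So $P_2\cong P_1$.

For the products: $X(a)Y(b)$ has entries $(a,I,b,ab)$, while $Y(b)X(a)$ has entries $(a,I,b,0)$. Hence $X(a)Y(b)=Z(ab)Y(b)X(a)$, that is,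
$$X(a)Y(b)X(-a)Y(-b)=Z(ab).$$
With $a_0=(1,0,0)$ and $b_0=(c,0,0)^T$ this gives $Z(c)=X(a_0)Y(b_0)X(-a_0)Y(-b_0)$, a product of four elements of $P_1\cup P_2$. Further, $Y(b)X(aA^{-1})D(A)$ has entries $(aA^{-1},I,b,0)\cdot(0,A,0,0)=(a,A,b,0)$, so
$$\begin{pmatrix}1&a&c\\0&A&b\\0&0&1\end{pmatrix}=Z(c)\cdot Y(b)\cdot\big(X(aA^{-1})D(A)\big),$$
where $Y(b)\in P_1$ and $X(aA^{-1})D(A)\in P_2$. The total is $4+1+1=6$. $\square$

**Lemma 7.** There are a finite $S\subseteq P_1\cup P_2$ and $\varepsilon>0$ such that, for any unitary representation $\pi$ of $\Lambda$ and unit vector $\xi$,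
$$\max_{s\in S}\|\pi(s)\xi-\xi\|\le\varepsilon\ \Longrightarrow\ \|\pi(\lambda)\xi-\xi\|\le\tfrac6{10}\ \text{ for all }\lambda\in\Lambda.\tag{3}$$

**Proof.** By (T1), $P_1$ and $P_2$ have (T). Apply (T2) with $\delta=1/20$ to each, let $S$ be the union of the two finite sets, and let $\varepsilon$ be the smaller of the two constants. If $\xi$ satisfies the hypothesis, restrict $\pi$ to $P_1$ and to $P_2$: we get $\|\pi(p)\xi-\xi\|\le\frac1{10}$ for all $p\in P_1\cup P_2$. For $\lambda=p_1\cdots p_6$ the triangle inequality gives $\|\pi(\lambda)\xi-\xi\|\le\sum_i\|\pi(p_i)\xi-\xi\|\le\frac6{10}$. $\square$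

**The relation $F$.** Let $K$ be the closure of $\Lambda$ in the compact metrizable group $SL_5(\widehat{\mathbb Z})$, and $\mu$ its Haar probability measure. $\Lambda$ acts on $K$ by left multiplication, which is free and preserves $\mu$. Put $F=E_\Lambda^K$. It is a countable Borel equivalence relation and no $n$ enters its definition. For every $N$ we have $z^{M!}=Z(M!)\equiv I\pmod N$ once $M\ge N$, so $z^{M!}\to e$ in $K$ as $M\to\infty$.

## 6. Proof of Theorem A

Let $G$ be a countable group with $g^n=1$ for all $g\in G$, and $X$ a standard Borel $G$-space. We may assume $n\ge2$, since exponent $1$ implies exponent $2$. Suppose, for a contradiction, that $f_0:K\to X$ is a Borel reduction of $F$ to $E_G^X$. Let $S$ and $\varepsilon$ be as in Lemma 7. They are fixed before anything else is chosen.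

**Step 1: make the map injective.** Lemma 2 needs injectivity, and $f_0$ is only countable-to-one. Let $L=\bigoplus_{\mathbb N}\mathbb Z/n$, a countably infinite group of exponent $n$ acting on itself by translation. Identifying $\mathbb N$ with $L$, (LN) gives a Borel $j:K\to L$ such that $f:=(f_0,j):K\to X':=X\times L$ is injective. Let $G'=G\times L$ act on $X'$ by $(g,l)(x,l')=(gx,l+l')$. Then $G'$ is countable and $g^n=1$ for all $g\in G'$. As $L$ is transitive on itself and $f_0$ sends $\Lambda$-orbits into $G$-orbits, $f$ sends $\Lambda$-orbits into $G'$-orbits.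

**Step 2: choose a central $\gamma$ that the generators do not notice.** For each $s\in S$ let $u(s,y)$ be the first $g$ in a fixed enumeration of $G'$ with $f(sy)=gf(y)$. The function $u(s,\cdot):K\to G'$ is Borel and
$$f(sy)=u(s,y)f(y).$$
For each fixed $i$ we have $z^{iM!}\to e$. So by Lemma 3(3), applied to the finitely many pairs $(s,i)$ with $s\in S$, $0\le i<n$, with the bound $\varepsilon^2/(2n)$ for each pair, there is $\gamma=z^{M!}$ with $M\ge1$ so large that
$$\mu\{y:u(s,\gamma^iy)\ne u(s,y)\text{ for some }0\le i<n\}\le\varepsilon^2/2\qquad(s\in S).\tag{4}$$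

**Step 3: turn "one element moves the configuration" into a positive definite function.** Define
$$\Phi:K\to(X')^n,\qquad\Phi(y)=(f(y),f(\gamma y),\dots,f(\gamma^{n-1}y)).$$
Let $y\,E'\,y'$ mean that $y,y'$ lie in the same $\Lambda$-orbit and $\Phi(y),\Phi(y')$ lie in the same orbit of the diagonal action of $G'$ on $(X')^n$. This is an equivalence relation, and it is Borel because $\Lambda$ and $G'$ are countable. Put
$$\varphi(\lambda)=\mu\{y:y\,E'\,\lambda^{-1}y\}\qquad(\lambda\in\Lambda).$$
Then $\varphi(1)=1$ and $\varphi$ is real. To see that it is positive definite, substitute $y=\lambda_j^{-1}t$, which preserves $\mu$: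
$$\varphi(\lambda_j^{-1}\lambda_i)=\mu\{y:y\,E'\,\lambda_i^{-1}\lambda_jy\}=\mu\{t:\lambda_j^{-1}t\,E'\,\lambda_i^{-1}t\}.$$
Hence
$$\sum_{i,j}a_i\overline{a_j}\,\varphi(\lambda_j^{-1}\lambda_i)=\int\sum_{i,j}a_i\overline{a_j}\,\mathbf 1[\lambda_i^{-1}t\,E'\,\lambda_j^{-1}t]\,d\mu(t)=\int\sum_{C}\Big|\sum_{i:\,\lambda_i^{-1}t\in C}a_i\Big|^2d\mu(t)\ge0,$$
where $C$ runs over the $E'$-classes that contain some $\lambda_i^{-1}t$. Let $\pi,\xi$ be given by GNS, so that (1) holds.

**Step 4: $\xi$ is almost invariant under $S$.** This is where $\gamma$ being central is used. Let $s\in S$ and let $y$ lie outside the set in (4). For $0\le i<n$,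
$$f(\gamma^isy)=f(s\gamma^iy)=u(s,\gamma^iy)f(\gamma^iy)=u(s,y)f(\gamma^iy).$$
So $\Phi(sy)=u(s,y)\Phi(y)$, one element of $G'$ for all $n$ coordinates, and $y\,E'\,sy$. Substituting $y\mapsto sy$ in the definition of $\varphi(s)$, we get $\varphi(s)=\mu\{y:sy\,E'\,y\}\ge1-\varepsilon^2/2$, and (1) gives $\|\pi(s)\xi-\xi\|\le\varepsilon$.

**Step 5: apply property (T) to $\gamma$ itself.** The purpose is to reach the element that Step 4 could not reach. By (3), $\|\pi(\lambda)\xi-\xi\|\le0.6$ for all $\lambda\in\Lambda$, so by (1)
$$\varphi(\lambda)\ge1-\tfrac12(0.6)^2=0.82>0\qquad\text{for all }\lambda\in\Lambda.$$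
The element $\gamma$ depends on $M$, hence on $f$ and $n$, but the bound does not care. Take $\lambda=\gamma^{-1}$: the set $\{y:y\,E'\,\gamma y\}$ has positive measure. Pick $y$ in it. There is a single $g\in G'$ with $g\Phi(y)=\Phi(\gamma y)$, that is,
$$g\,f(\gamma^iy)=f(\gamma^{i+1}y)\qquad(0\le i<n).$$

**Step 6: conclude.** Lemma 2, applied to $G'$, $X'$ and $f$, gives $\gamma^n=1$. But $\gamma=z^{M!}$ is a nonzero power of $z$, which has infinite order. This contradiction shows $F\not\le_BE_G^X$. As $F$ is a countable Borel equivalence relation, $E_G^X$ is not universal. Since $X$ was arbitrary, $G$ is not action universal. The group $B(2,n)$ is countable and has $g^n=1$ for all its elements, so the conjecture is false. $\blacksquare$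

The only property of $B(2,n)$ that was used is that it is a countable group with $g^n=1$ for all $g$; the same proof covers $B(m,n)$ for $1\le m\le\aleph_0$. It is instructive to hold Example 5 against this proof. There, with $n=2$ and $\gamma=2^M$, Steps 1–4 go through and give $\varphi(1_{\mathbb Z})\ge1-2^{-M}$ for the generator $1_{\mathbb Z}$ of $\mathbb Z$, whereas $\varphi(-\gamma)=0$ by the last computation of that example. The step that fails is Step 5, and indeed $\mathbb Z$ does not have (T).

## 7. From a fixed exponent to group laws

**Definition.** A group $G$ *satisfies the nontrivial law* $w$, where $w=w(t_1,\dots,t_k)$ is a nontrivial reduced word, if $w(g_1,\dots,g_k)=1$ for all $g_1,\dots,g_k\in G$.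

Abelian groups satisfy $t_1t_2t_1^{-1}t_2^{-1}$, groups of exponent $n$ satisfy $t_1^n$, and a group containing a nonabelian free subgroup satisfies no nontrivial law.

**Theorem B.** There is a free ergodic probability-measure-preserving Borel action of a countable group $\Lambda$ on a standard probability space $(K,\mu)$, with orbit relation $F$, such that the following holds. Let $G$ be a countable group and $X$ a standard Borel $G$-space. Suppose there are a Borel set $B\subseteq K$ with $\mu(B)>0$ and a countable-to-one Borel map $f:B\to X$ with $y\,F\,y'\Rightarrow f(y)\,E_G^X\,f(y')$. Then $G$ has a finitely generated subgroup $G_0$ such that for every $R$ there are $g_1,g_2\in G_0$ with $w(g_1,g_2)\ne1$ for all nontrivial reduced words $w$ of length $\le R$. In particular $G_0$ satisfies no nontrivial law.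

The analog of Lemma 2 is clear. Let $F_2=\langle t_1,t_2\rangle$ be the free group and $B_R$ its ball of radius $R$. If $g_1,g_2$ move the points $f(v(\gamma_1,\gamma_2)y)$, $v\in B_R$, the way $\gamma_1,\gamma_2$ move $v(\gamma_1,\gamma_2)y$, then $w(g_1,g_2)f(y)=f(w(\gamma_1,\gamma_2)y)$ for $w\in B_R$, and by injectivity $w(g_1,g_2)\ne1$ as soon as $w(\gamma_1,\gamma_2)\ne1$. So let us see what breaks in Section 6 when we use such configurations.

First, centrality. If $\gamma_1,\gamma_2$ are central they commute, so $w(\gamma_1,\gamma_2)=1$ for the commutator word, and nothing is learned. If they are not central, then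
$$v(\gamma_1,\gamma_2)\,s=s\,v(s^{-1}\gamma_1s,s^{-1}\gamma_2s),$$
so the configuration at $sy$ is $s$ applied to a configuration at $y$ with a *different*, conjugated pattern. The remedy is to make the pattern $\theta$ part of the point: we work with pairs $(y,\theta)$, where $\theta$ runs over the conjugates of $(\gamma_1,\gamma_2)$. For this we want finitely many conjugates, all of them close to $e$. Finite normal subgroups of $\Lambda$ lying in small neighborhoods of $e$ provide both.

Second, the last step. We want to compare $(y,\theta)$ with its image under $\theta_j$, and now $\theta_j$ depends on the point. A lower bound for $\varphi(\lambda)$, for each separate $\lambda$, does not help: for fixed $\lambda$ the set of points with $\theta_j=\lambda$ may have tiny measure, and the exceptional set for $\lambda$ could contain it. We need the invariant vector $\eta$ of (T2) itself, in a representation where it can be read fiber by fiber.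

Third, $G_0$ must be finitely generated and independent of $R$. We arrange this by allowing, in the definition of $E'$, only elements of a subgroup generated by finitely many values of $u$.

## 8. The group $EL_3$ over a ring of matrix sequences

For a unital ring $\mathcal R$, $EL_d(\mathcal R)$ is the group generated by the elementary matrices $I+re_{pq}$ with $r\in\mathcal R$, $p\neq q$; for example $EL_3(\mathbb Z)=SL_3(\mathbb Z)$. The one deep input is:

* **(T3)** (Ershov–Jaikin-Zapirin, *Invent. Math.* 179 (2010)) If $\mathcal R$ is a finitely generated associative unital ring and $d\ge3$, then $EL_d(\mathcal R)$ has (T).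

For $m\ge1$ let $a_m=\sum_{j<m}e_{j,j+1}$ and $b_m=\sum_{j<m}e_{j+1,j}$ in $\mathrm{Mat}_m(\mathbb F_2)$. Let $\mathcal R$ be the unital subring of $\prod_{m\ge1}\mathrm{Mat}_m(\mathbb F_2)$ generated by $a=(a_m)$ and $b=(b_m)$.

**Lemma 8.** $\mathcal R\supseteq\bigoplus_m\mathrm{Mat}_m(\mathbb F_2)$.

**Proof.** We have $a_mb_m=\sum_{j<m}e_{jj}$ and $b_ma_m=\sum_{j<m}e_{j+1,j+1}$, so $1-ab=(e_{mm})_m$ and $1-ba=(e_{11})_m$. For $k\ge0$, $a_m^k=\sum_je_{j,j+k}$ (the sum over $1\le j\le m-k$). Hence $(1-ba)a^k(1-ab)$ has $m$-th coordinate $e_{11}a_m^ke_{mm}$, which is $e_{1m}$ if $m=k+1$ and $0$ otherwise. For instance, $k=0$ isolates the coordinate $m=1$. Now fix $m=k+1$ and $1\le i,j\le m$. Since $b_m^{r}=\sum_le_{l+r,l}$, multiplying by $b^{i-1}$ on the left turns $e_{1m}$ into $e_{im}$, and multiplying by $b^{m-j}$ on the right turns this into $e_{ij}$. The other coordinates stay $0$. So each matrix unit of each coordinate lies in $\mathcal R$. $\square$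

Let $\Lambda=EL_3(\mathcal R)$. It is countable because $\mathcal R$ is, and it has (T) by (T3). View it as a subgroup of the compact metrizable group $K:=\prod_mGL_{3m}(\mathbb F_2)$, writing $3m\times3m$ matrices in $3\times 3$ blocks of size $m$. Let $C_m=GL_{3m}(\mathbb F_2)$ be the full $m$-th coordinate subgroup of $K$; it is finite and normal in $K$.

**Lemma 9.** $C_m\le\Lambda$ for every $m$. The left translation action of $\Lambda$ on $(K,\mu)$, with $\mu$ Haar measure, is free, measure-preserving and ergodic.

**Proof.** By Lemma 8, $\Lambda$ contains all block-elementary matrices supported in coordinate $m$, in particular the transvections $I+E_{pq}$ with $p,q\in\{1,\dots,3m\}$ in different blocks. If $p\ne p'$ lie in one block, choose $q$ in another block; then the commutator $[I+E_{pq},I+E_{qp'}]$ equals $I+E_{pp'}$. So $\Lambda$ contains all transvections of coordinate $m$. By Gaussian elimination these generate $SL_{3m}(\mathbb F_2)$, which equals $GL_{3m}(\mathbb F_2)$ since $1$ is the only nonzero scalar. Thus $\Lambda\supseteq\bigoplus_mC_m$, which is dense in $K$, and Lemma 3(2) gives ergodicity. Freeness and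 invariance of $\mu$ are clear. $\square$

Let $F=E_\Lambda^K$. Note that the groups $C_m$ shrink to $e$: the sets $\{k\in K:k_i=1\ \forall i\le M\}$ form a neighborhood basis of $e$, and $C_m$ lies in the $M$-th one for all $m>M$.

## 9. Proof of Theorem B

**Step 1: extend the map to a conull set and make it injective.** Let $B$ and $f$ be as in the hypothesis; call this map $f_0$. Enumerate $\Lambda=\{\lambda_0,\lambda_1,\dots\}$. The set $K_0=\Lambda B$ is Borel and $\Lambda$-invariant, and $\mu(K_0)\ge\mu(B)>0$, so $K_0$ is conull by ergodicity. For $y\in K_0$ let $i(y)$ be the least $i$ with $\lambda_iy\in B$, and $r(y)=\lambda_{i(y)}y$. The map $r$ is Borel and countable-to-one, since $r(y)=y'$ implies $y\in\Lambda y'$, and $r(y)\,F\,y$. So $f_0\circ r:K_0\to X$ is again a countable-to-one Borel homomorphism, and we rename it $f_0$. Let $L=\bigoplus_{\mathbb N}\mathbb Z/2$, $G'=G\times L$ and $X'=X\times L$. As in Step 1 of Section 6, (LN) gives an injective Borel map $f=(f_0,j):K_0\to X'$ sending $\Lambda$-orbits into $G'$-orbits.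

**Step 2: fix the finitely generated subgroup.** It must not depend on $R$, so this comes now. Let $S$ and $\varepsilon$ be as in (T2) for $\Lambda$ with $\delta=1/4$, and put $\varepsilon_1=\varepsilon^2/4$. For $s\in S$ choose a Borel $u(s,\cdot):K_0\to G'$ with $f(sy)=u(s,y)f(y)$, as before. Since $G'$ is countable, there is a finite $T\subseteq G'$ with
$$\mu\{y:u(s,y)\notin T\}\le\varepsilon_1\qquad(s\in S).\tag{5}$$
Let $G_0'=\langle T\rangle$, and let $G_0$ be the projection of $G_0'$ to $G$. Both are finitely generated.

**Step 3: choose the pattern for a given $R$.** Fix $R\ge1$. We want $\gamma_1,\gamma_2$ without short relations, inside a normal finite group that the generators do not notice. By Lemma 3(3) and the remark after Lemma 9 there is $M$ such that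
$$\mu\{y:u(s,cy)\ne u(s,y)\}\le\varepsilon_1/|B_R|\quad\text{for all }s\in S,\ c\in C_m,\ m>M.\tag{6}$$
As $F_2$ is residually finite, some finite quotient $Q$ of $F_2$ is injective on $B_R$. The group $Q$ acts faithfully on itself by left multiplication; adding fixed points and using permutation matrices, $Q$ embeds into $GL_d(\mathbb F_2)$ for every $d\ge|Q|$. So for some $m>M$ (with $3m\ge|Q|$) there are $\gamma_1,\gamma_2\in C_m$ with $w(\gamma_1,\gamma_2)\ne1$ for all $1\ne w\in B_R$. Fix this $m$.

**Step 4: make the pattern part of the point.** This repairs the loss of centrality. Let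
$$\Theta=\{(\lambda\gamma_1\lambda^{-1},\lambda\gamma_2\lambda^{-1}):\lambda\in\Lambda\}\subseteq C_m^2,$$
a finite set, as $C_m$ is finite and normal. Let $\hat Y=K_0\times\Theta$ and $\hat\mu=\mu\times$ (uniform measure). $\Lambda$ acts on $\hat Y$ by $\lambda(y,\theta)=(\lambda y,\lambda\theta\lambda^{-1})$, where $\lambda\theta\lambda^{-1}$ is conjugation in both coordinates. This action preserves $\hat\mu$. For $v\in F_2$ and $\theta=(\theta_1,\theta_2)\in\Theta$ write $v(\theta)=v(\theta_1,\theta_2)\in C_m$. Put
$$\Phi(y,\theta)=\big(f(v(\theta)y)\big)_{v\in B_R}.$$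
Since $v(\lambda\theta\lambda^{-1})\lambda=\lambda v(\theta)$, we have
$$\Phi(\lambda(y,\theta))=\big(f(\lambda v(\theta)y)\big)_{v\in B_R}.\tag{7}$$
Let $x\,E'\,x'$ mean that $x,x'\in\hat Y$ lie in the same $\Lambda$-orbit and $\Phi(x),\Phi(x')$ lie in the same orbit of the diagonal action of $G_0'$ on $(X')^{B_R}$. This is a Borel equivalence relation.

**Step 5: the generators almost preserve $E'$-classes.** Let $s\in S$ and $x=(y,\theta)$, and suppose $u(s,v(\theta)y)=u(s,y)\in T$ for all $v\in B_R$. By (7), the $v$-coordinate of $\Phi(sx)$ is $f(sv(\theta)y)=u(s,v(\theta)y)f(v(\theta)y)=u(s,y)f(v(\theta)y)$. So $\Phi(sx)=u(s,y)\Phi(x)$ with $u(s,y)\in G_0'$, and $x\,E'\,sx$. For each fixed $\theta$, all $v(\theta)$ lie in $C_m$, so by (5) and (6) the supposition fails on a set of $y$ of measure at most $\varepsilon_1+|B_R|\cdot\varepsilon_1/|B_R|$. Hence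
$$\hat\mu\{x:\neg(x\,E'\,sx)\}\le2\varepsilon_1\qquad(s\in S).\tag{8}$$

**Step 6: a representation that sees the $E'$-classes fiber by fiber.** Let
$$W=\{(x,i)\in\hat Y\times\mathbb N:\lambda_ix\text{ is not }E'\text{-equivalent to }\lambda_lx\text{ for any }l<i\},$$
a Borel set, with the measure $\hat\mu\times$ counting. The fiber $W_x$ is in bijection with the set of $E'$-classes contained in $\Lambda x$, via $i\mapsto[\lambda_ix]_{E'}$: for each class $C\subseteq\Lambda x$ the corresponding $i$ is the least one with $\lambda_ix\in C$. We identify them and write points of $W$ as $(x,C)$. Since $x$ and $\lambda x$ have the same orbit, $\Lambda$ acts on $W$ by $\lambda(x,C)=(\lambda x,C)$. In the original coordinates, $(x,i)\mapsto(\lambda x,i')$ with $i'$ the least index such that $\lambda_{i'}\lambda x\,E'\,\lambda_ix$, so the action is Borel. It maps the fiber over $x$ bijectively to the fiber over $\lambda x$ and $\Lambda$ preserves $\hat\mu$, so it is measure-preserving. Let $\pi$ be the resulting unitary representation on $L^2(W)$, $(\pi(\lambda)h)(x,C)=h(\lambda^{-1}x,C)$.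

Let $\xi(x,C)=1$ if $x\in C$ and $0$ otherwise. Exactly one class contains $x$, so $\|\xi\|=1$. The function $(\pi(s)\xi)(x,\cdot)$ is the indicator of the class of $s^{-1}x$. Two indicators of distinct single classes are at squared distance $2$ in $\ell^2$, so, using (8) and invariance of $\hat\mu$, for $s\in S$
$$\|\pi(s)\xi-\xi\|^2=2\hat\mu\{x:\neg(x\,E'\,s^{-1}x)\}=2\hat\mu\{x:\neg(sx\,E'\,x)\}\le4\varepsilon_1=\varepsilon^2 .$$

**Step 7: apply property (T).** By (T2) there is a $\pi(\Lambda)$-invariant $\eta\in L^2(W)$ with $\|\xi-\eta\|\le1/4$. Write $\xi_x=\xi(x,\cdot)$ and $\eta_x=\eta(x,\cdot)$, elements of $\ell^2(\{E'\text{-classes in }\Lambda x\})$ for almost every $x$; for $x$ and $\lambda x$ this is the same Hilbert space. For each $\lambda$, invariance of $\eta$ gives $\eta_{\lambda x}=\eta_x$ for almost every $x$. Since $\Lambda$ is countable, the union of the exceptional sets and of their $\Lambda$-translates is a null $\Lambda$-invariant set, and off it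
$$\eta_{\lambda x}=\eta_x\qquad\text{for all }\lambda\in\Lambda\text{ at once}.\tag{9}$$
Because (9) holds for all $\lambda$ simultaneously, $\lambda$ may now be chosen depending on $x$.

**Step 8: move each point by its own pattern.** For $j=1,2$ let
$$\tau_j(y,\theta)=\theta_j\cdot(y,\theta)=(\theta_jy,\theta_j\theta\theta_j^{-1}),$$
where $\theta_j\in C_m\le\Lambda$; so $\tau_jx\in\Lambda x$. We check that $\tau_j$ preserves $\hat\mu$. The map $\theta\mapsto\theta_j\theta\theta_j^{-1}$ sends $\Theta$ to $\Theta$ and fixes the $j$-th coordinate of $\theta$, so it is a bijection of $\Theta$ with inverse $\theta\mapsto\theta_j^{-1}\theta\theta_j$. For each fixed $\theta$, $y\mapsto\theta_jy$ preserves $\mu$. Hence $\tau_j$ permutes the copies of $K_0$ measure-preservingly.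

Let $\mathrm{Bad}_j=\{x:\neg(x\,E'\,\tau_jx)\}$. For almost every $x\in\mathrm{Bad}_j$ the vectors $\xi_x,\xi_{\tau_jx}$ are indicators of distinct classes, and $\eta_{\tau_jx}=\eta_x$ by (9), so
$$2=\|\xi_x-\xi_{\tau_jx}\|^2\le2\|\xi_x-\eta_x\|^2+2\|\xi_{\tau_jx}-\eta_{\tau_jx}\|^2 .$$
Integrating over $\mathrm{Bad}_j$, and bounding the right side by its integral over $\hat Y$, we get $2\hat\mu(\mathrm{Bad}_j)\le4\|\xi-\eta\|^2\le\frac14$, because $\tau_j$ preserves $\hat\mu$. So $\hat\mu(\mathrm{Bad}_1\cup\mathrm{Bad}_2)\le\frac14<1$, and there is $x=(y,\theta)\notin\mathrm{Bad}_1\cup\mathrm{Bad}_2$.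

**Step 9: read off two elements of $G_0'$.** For this $x$ there are $g_1',g_2'\in G_0'$ with $g_j'\Phi(x)=\Phi(\tau_jx)$. By (7) with $\lambda=\theta_j$, and since $\theta_jv(\theta)=(t_jv)(\theta)$,
$$g_j'f(v(\theta)y)=f\big((t_jv)(\theta)y\big)\qquad(v\in B_R,\ j=1,2).\tag{10}$$
If both $v$ and $t_j^{-1}v$ lie in $B_R$, then (10) for $t_j^{-1}v$ gives $g_j'^{-1}f(v(\theta)y)=f((t_j^{-1}v)(\theta)y)$. We claim
$$w(g_1',g_2')f(y)=f(w(\theta)y)\qquad\text{for every reduced word }w\text{ of length }\le R.$$
This is by induction on the suffixes of $w$: the empty suffix is trivial, and if the claim holds for a suffix $v$ and the next longer suffix is $t_j^{\pm1}v$, both lie in $B_R$ and one of the two identities just given applies. If $w\ne1$, then $w(\theta)$ is conjugate to $w(\gamma_1,\gamma_2)\ne1$. So $w(\theta)y\ne y$ by freeness, $f(w(\theta)y)\ne f(y)$ by injectivity, and $w(g_1',g_2')\ne1$.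

**Step 10: pass from $G_0'$ to $G$.** The factor $L$ was added only for injectivity, and we remove it. Recall that $G_0$, the projection of $G_0'$ to $G$, does not depend on $R$. Given $R$, apply Steps 3–9 with $2R$ in place of $R$, and let $g_1,g_2\in G_0$ be the projections of the resulting $g_1',g_2'$. Suppose $w(g_1,g_2)=1$ for some nontrivial reduced $w$ of length $\le R$. Then $w(g_1',g_2')\in\{1\}\times L$. As $L$ has exponent $2$, $w^2(g_1',g_2')=1$. But $w^2\ne1$ in $F_2$, since free groups are torsion-free, and its reduced length is at most $2R$: a contradiction with Step 9. Hence $w(g_1,g_2)\ne1$ for all nontrivial reduced words of length $\le R$.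

**Step 11: no law.** Suppose $G_0$ satisfied a nontrivial law $w(t_1,\dots,t_k)$. Free groups of finite rank embed in $F_2$, so there are words $u_1,\dots,u_k\in F_2$ freely generating a free group of rank $k$. Then $w(u_1,\dots,u_k)$ is a nontrivial element of $F_2$ and a law of $G_0$ in two variables. With $R$ at least its length, this contradicts Step 10. $\blacksquare$

## 10. Groups whose finitely generated subgroups satisfy laws

**Corollary C.** If every finitely generated subgroup of the countable group $G$ satisfies some nontrivial law (possibly depending on the subgroup), then $G$ is not action universal. The relation $F$ of Theorem B does not even admit a countable-to-one Borel homomorphism to any $E_G^X$, on any set of positive measure.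

**Proof.** The second sentence is Theorem B itself: such a homomorphism would produce a finitely generated subgroup $G_0\le G$ satisfying no nontrivial law. For the first, if $E_G^X$ were universal, then $F\le_BE_G^X$. A Borel reduction of a countable relation is a countable-to-one Borel homomorphism, so Theorem B applies with $B=K$ and contradicts the hypothesis on $G$. $\blacksquare$

A group of exponent $n$ satisfies the law $t_1^n$, so Corollary C shows again that $B(2,n)$ is not action universal. The proof in Section 6 has the merit of using only (T1) and (T2), and not (T3).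

By Theorem B together with the theorem of Jackson, Kechris and Louveau, an action universal group is nonamenable and has a finitely generated subgroup that satisfies no nontrivial law; by Dougherty, Jackson and Kechris, containing a nonabelian free subgroup suffices for action universality. The arguments above do not settle the groups in between, for example finitely generated nonamenable groups that satisfy no law but have no nonabelian free subgroup.
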